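# Test elements in reduced excellent rings of characteristic $p$

Throughout, $p$ is a prime and rings are commutative, Noetherian and of characteristic $p$. The letter $q$ always denotes a power $p^e$ with $e\ge 0$. For a ring $R$, $R^\circ$ is the set of elements of $R$ that lie in no minimal prime, and $R^p=\{a^p:a\in R\}$. For an ideal $I$, $I^{[q]}$ is the ideal generated by all $x^q$ with $x\in I$.

## 1. Rings that are finite over their subring of $p$-th powers

**Definition 1.1.** The *tight closure* $I^*$ of $I\subset R$ is the set of $z\in R$ for which some $c\in R^\circ$ satisfies $cz^q\in I^{[q]}$ for all $q\gg0$. A *test element* for $R$ is an element $c\in R^\circ$ such that for every ideal $I$ and every $z\in I^*$ one has $cz^q\in I^{[q]}$ for all $q\ge1$.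

In the definition of $I^*$ the multiplier $c$ may depend on $I$ and on $z$, and finitely many $q$ may be ignored. A test element works for all $I$, all $z$ and all $q$ at once.

A ring $R$ is *excellent* if it is universally catenary, if its formal fibres are geometrically regular (for primes $\mathfrak q\subset Q$, the ring $\widehat{R_Q}\otimes_R\kappa(\mathfrak q)$ stays regular after every finite extension of $\kappa(\mathfrak q)$), and if it is J-2 (every finitely generated $R$-algebra has open regular locus). Complete local rings are excellent, and localizations and finitely generated algebras over excellent rings are excellent. If $R$ is excellent and reduced, then every $\widehat{R_Q}$ is reduced.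

The following is quoted, and we use it as a black box only when the ring is itself excellent local.

**Quoted theorem.** Let $R$ be reduced and essentially of finite type over an excellent local ring. Then $R$ has test elements; more precisely, if $c\in R^\circ$ and $R_c$ is regular, some power of $c$ is a test element.

The question, posed in *Six Lectures on Commutative Algebra*, asks what happens without a local ring underneath: does every reduced excellent ring of finite Krull dimension and characteristic $p$ have a test element? The answer will be yes. We begin with cases that can be done at once.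

**Lemma 1.2.** Let $R$ be regular. If $z^p\in I^{[p]}$, then $z\in I$. Moreover $I^*=I$ for every ideal, so $1$ is a test element.

*Proof.* First, the Frobenius $F:R\to R$ is flat. This may be checked when $R=A$ is local with regular parameters $X_1,\dots,X_d$. Let $F_*A$ be $A$ with module structure $a\cdot b=a^pb$. The Koszul complex on $X_1,\dots,X_d$ resolves the residue field, and $X_i$ acts on $F_*A$ as $X_i^p$. These elements form a regular sequence on $A$, so $\operatorname{Tor}_i^A(A/\mathfrak m,F_*A)=0$ for $i>0$, and the local criterion gives flatness.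

Since colons by an element commute with flat base change, $(I^{[q]}:z^q)=(I:z)^{[q]}$. If $z^p\in I^{[p]}$, then $(I:z)^{[p]}=R$, so $(I:z)=R$ and $z\in I$. Let $z\in I^*$ with multiplier $c$, and suppose $z\notin I$. Choose a maximal $\mathfrak m\supset(I:z)$. Then $c\in(I:z)^{[q]}\subset\mathfrak m^q$ for all $q\gg0$, so $c=0$ in $R_{\mathfrak m}$ by Krull. This contradicts $c\in R^\circ$. $\square$

**Example 1.3 (the cusp).** Let $R=k[t^2,t^3]\subset k[t]$ with $k$ a field. Then $t^2\cdot(t^3)^q=t^{2q}\cdot t^{q+2}\in (t^2)^{[q]}$, so $t^3\in(t^2)^*$, while $t^3\notin t^2R$ because $t\notin R$. So $1$ is not a test element. But $t^2$ is one. If $z\in I^*$, then $z\in(Ik[t])^*=Ik[t]$ by Lemma 1.2, so $z^q\in I^{[q]}k[t]$. Since $t^2k[t]\subset R$, we get $t^2z^q\in I^{[q]}$. In the same way $z^p\in I^{[p]}$ implies $z\in Ik[t]$ and $t^2z\in I$.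

The last sentence of the example isolates a statement about a single Frobenius, and this statement is what we shall control.

**Definition 1.4.** An element $a\in A$ is *good for $A$* if for all ideals $I$ and all $z\in A$: $z^p\in I^{[p]}\Rightarrow az\in I$.

In a regular ring $1$ is good; in the cusp $t^2$ is good. Good elements form an ideal. If $A\to A'$ is faithfully flat and $a\in A$ is good for $A'$, then $a$ is good for $A$, because $IA'\cap A=I$. If $a$ is good for $R$, it is good for each localization $R_{\mathfrak m}$. Indeed, let $I=I_0R_{\mathfrak m}$ and $z=z_0/u$ with $z^p\in I^{[p]}$. Then $vz_0^p\in I_0^{[p]}$ for some $v\notin\mathfrak m$, hence $(vz_0)^p\in I_0^{[p]}$ and $avz_0\in I_0$.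

The next lemma converts one Frobenius into all Frobenius powers, with a bound on the exponent.

**Lemma 1.5 (descent).** Let $A$ be a reduced excellent local ring, $c\in A^\circ$, $A_c$ regular, and $c^N$ good for $A$ with $N\ge1$. Then $c^{2N+1}$ is a test element for $A$.

*Proof.* By the quoted theorem some $c^M$ is a test element. Let $z\in I^*$ and $q\ge1$. Choose $q_0=p^{e_0}\ge M$. Then $c^{q_0}z^{qq_0}\in I^{[qq_0]}$. With $w=cz^q$ and $J=I^{[q]}$ this reads $w^{q_0}\in J^{[q_0]}$. The exponent $M$ has now disappeared into a single factor $c$.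

Now take $p$-th roots one at a time. Put $a_{e_0}=0$ and $a_{i-1}=\lceil a_i/p\rceil+N$. All $a_i\le2N$, because $\lceil 2N/p\rceil\le N$. Suppose $c^{a_i}w^{p^i}\in J^{[p^i]}$ with $i\ge1$. Raising the exponent of $c$ to a multiple of $p$,
$$\bigl(c^{\lceil a_i/p\rceil}w^{p^{i-1}}\bigr)^p\in\bigl(J^{[p^{i-1}]}\bigr)^{[p]},$$
so goodness of $c^N$ gives $c^{a_{i-1}}w^{p^{i-1}}\in J^{[p^{i-1}]}$. At $i=0$ we obtain $c^{2N}w\in J$, that is, $c^{2N+1}z^q\in I^{[q]}$. $\square$

**Proposition 1.6 (the easy case).** Let $R$ be a reduced excellent ring that is a finite module over $R^p$, and let $c\in R^\circ$ with $R_c$ regular. Then some power of $c$ is a test element for $R$.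

*Proof.* **Step 1: an $R^p$-linear map $\theta:R\to R^p$ with $\theta(1)=c^{pN}$.** The ring $R_c$ is finite over $R_c^p$, and flat over it by Lemma 1.2's proof, hence finitely generated projective. At a maximal ideal $\mathfrak n$ of $R_c^p$ it becomes free, and $1\notin\mathfrak nR_c$, so $1$ is part of a basis. Hence evaluation at $1$, $\operatorname{Hom}_{R_c^p}(R_c,R_c^p)\to R_c^p$, is locally surjective, hence surjective, and some $\theta_0$ has $\theta_0(1)=1$. The values of $\theta_0$ on finitely many generators of $R$ over $R^p$ have a common denominator $c^{pN}$, $N\ge1$. Put $\theta=c^{pN}\theta_0|_R$.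

**Step 2: $c^N$ is good for $R$.** Let $z^p=\sum r_iy_i^p$ with $y_i\in I$. Applying $\theta$ gives $(c^Nz)^p=\sum\theta(r_i)y_i^p$. Since $\theta(r_i)\in R^p$, the right side is the $p$-th power of an element of $I$. As $R$ is reduced, Frobenius is injective, and $c^Nz\in I$.

**Step 3: from good to test element.** For each maximal $\mathfrak m$, $c^N$ is good for $R_{\mathfrak m}$, a reduced excellent local ring with $(R_{\mathfrak m})_c$ regular and $c\in(R_{\mathfrak m})^\circ$. By Lemma 1.5, $c^{2N+1}$ is a test element for $R_{\mathfrak m}$. If $z\in I^*$ in $R$, then $z\in(IR_{\mathfrak m})^*$, so $c^{2N+1}z^q\in I^{[q]}R_{\mathfrak m}$ for all $q\ge1$ and all $\mathfrak m$, hence $c^{2N+1}z^q\in I^{[q]}$. $\square$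

What changes in general? Two things in Step 1 break when $R$ is not finite over $R^p$. The flat module $R_c$ over $R_c^p$ need not be projective, so flatness yields no map $\theta_0$. And even if $\theta_0$ exists, infinitely many generators need not have a common denominator. Steps 2 and 3 do not use finiteness.

## 2. Uniform exponents, and the three theorems

One might skip $\theta$ and apply the quoted theorem to each $R_{\mathfrak m}$. It gives an exponent $M(\mathfrak m)$ with $c^{M(\mathfrak m)}$ a test element for $R_{\mathfrak m}$. A test element for $R$ would follow if the $M(\mathfrak m)$ were bounded, but the quoted theorem gives no bound, and there may be infinitely many $\mathfrak m$. Lemma 1.5 improves the situation. It replaces $M(\mathfrak m)$, whatever it is, by $2N+1$, where $N$ concerns one Frobenius only. So we must bound $N$ uniformly. Here are the results.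

**Theorem A.** Let $R$ be a reduced excellent ring of characteristic $p$ and $c\in R^\circ$ with $R_c$ regular. Then some power $c^L$ is a test element for $R$. Moreover $c^L$ is a test element for $R_Q$ and for $\widehat{R_Q}$, for every prime $Q$ (same $L$). Such $c$ always exist.

So every reduced excellent ring of characteristic $p$ has a test element, and finite Krull dimension is not needed.

**Theorem B.** An excellent ring $R$ of characteristic $p$ has a test element if and only if $R_{\mathfrak p}$ is a field for every minimal prime $\mathfrak p$.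

**Theorem C.** Let $R$ be an excellent domain of characteristic $p$. There is a unique ideal $\mathcal J_R$ with $\mathcal J_R\widehat{R_Q}=\mathcal J(\widehat{R_Q})$ for all primes $Q$, where $\mathcal J(\cdot)$ is the Jacobian ideal of Definition 5.1. Its zero set is exactly the singular locus of $R$.

The route is as follows. To each complete local ring $S$ we attach an ideal $\mathcal J(S)$ (Sections 3 to 5). We show that $a^{p^e}$ is good for all $a\in\mathcal J(S)$, where $e$ depends only on $p$ and an embedding codimension (Section 6). Theorem C then says that these ideals come from one ideal of $R$ (Section 7), so a single power of $c$ lies in all of them.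

**Lemma 2.1.** Let $R$ be reduced excellent, $c\in R^\circ$, $R_c$ regular. If some $N\ge1$ has $c^N$ good for $\widehat{R_Q}$ for all primes $Q$, then Theorem A holds for $c$ with $L=2N+1$.

*Proof.* Since $R$ is reduced, $c$ is a nonzerodivisor on $R$, hence by flatness on $R_Q$ and on $\widehat{R_Q}$. So it lies in $(R_Q)^\circ$ and $(\widehat{R_Q})^\circ$. Both rings are reduced excellent local. After inverting $c$ they are regular: $(\widehat{R_Q})_c$ is flat over the regular ring $(R_Q)_c$ with regular fibres. By faithfully flat descent $c^N$ is good for $R_Q$ too. Lemma 1.5 gives the assertions for $R_Q$ and $\widehat{R_Q}$, and Step 3 of Proposition 1.6 gives the one for $R$. $\square$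

**Lemma 2.2.** It suffices to find $N$ as in Lemma 2.1 when $R$ is a domain.

*Proof.* Let $\mathfrak p_i$ be the minimal primes of $R$ and $\mathfrak a_i=\bigcap_{j\ne i}\mathfrak p_j$ (so $\mathfrak a_1=R$ if there is only one). If $c\notin\mathfrak q$, then $R_{\mathfrak q}$ is a regular local ring, hence a domain. So $\mathfrak q$ contains exactly one $\mathfrak p_i$, $(R/\mathfrak p_i)_{\mathfrak q}=R_{\mathfrak q}$, and $\mathfrak a_i\not\subset\mathfrak q$. Two consequences follow. First, $(R/\mathfrak p_i)_c$ is regular for each $i$, and $c\ne0$ in $R/\mathfrak p_i$. Second, every prime containing $\sum\mathfrak a_i$ contains $c$, so $c^{N_2}=\sum b_i$ with $b_i\in\mathfrak a_i$. Note $b_i\mathfrak p_i\subset\bigcap_j\mathfrak p_j=0$.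

By the domain case there is $N_1\ge1$ with $c^{N_1}$ good for all completions of localizations of all $R/\mathfrak p_i$. Let $z^p\in I^{[p]}$ in $\widehat{R_Q}$. If $\mathfrak p_i\subset Q$, reduce to $\widehat{R_Q}/\mathfrak p_i\widehat{R_Q}=\widehat{(R/\mathfrak p_i)_Q}$ to get $c^{N_1}z\in I+\mathfrak p_i\widehat{R_Q}$; if $\mathfrak p_i\not\subset Q$ this is trivial. Multiplying by $b_i$ gives $b_ic^{N_1}z\in I$, and summing gives $c^{N_1+N_2}z\in I$. $\square$

## 3. Power series rings and the subrings $B_\Gamma$

A *$p$-basis* of a field $k$ is a subset $\Lambda$ such that the monomials in $\Lambda$ with exponents $<p$ (finitely many nonzero) form a basis of $k$ over $k^p$. Equivalently $k=k^p[T_\lambda]/(T_\lambda^p-\lambda^p)$. It always exists, and $\Omega_k$ has basis $\{d\lambda\}$. Here $\Omega_A=\Omega_{A/\mathbb F_p}$; $\operatorname{Der}(A,M)$ is the module of all derivations and $\operatorname{Der}(A)=\operatorname{Der}(A,A)$. Every derivation kills $p$-th powers. A subset is *$p$-independent* if its monomials with exponents $<p$ are independent over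 $k^p$; such a subset extends to a $p$-basis.

**Lemma 3.1 (lifting fields).** Let $k$ be a field of characteristic $p$ and $A$ a ring of characteristic $p$, complete and separated for the $\mathfrak a$-adic topology. Every homomorphism $k\to A/\mathfrak a$ lifts to $k\to A$.

*Proof.* Let $\varphi:k\to A/\mathfrak a^i$ be given, $i\ge1$. The kernel of $A/\mathfrak a^{i+1}\to A/\mathfrak a^i$ has square zero. So for $a\in k$ the $p$-th power of a lift of $\varphi(a)$ to $A/\mathfrak a^{i+1}$ does not depend on the lift, and sending $a^p$ to it is a ring homomorphism on $k^p$. Send $T_\lambda$ to any lift of $\varphi(\lambda)$. The relations $T_\lambda^p=\lambda^p$ are respected, so we obtain a lift of $\varphi$ to $A/\mathfrak a^{i+1}$. Pass to the limit. $\square$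

Now let $B=k[[X_1,\dots,X_n]]$ with maximal ideal $\mathfrak m$. By Cohen's structure theorem every complete regular local ring of characteristic $p$ has this form. Let $\Lambda$ be a $p$-basis of $k$. For $u\in X\cup\Lambda$ let $\partial_u$ be the usual derivation of $B$; for $u=\lambda\in\Lambda$, apply to each coefficient the derivation of $k$ with $\lambda\mapsto1$ and $\lambda'\mapsto0$ for the other $\lambda'\in\Lambda$. If $\Lambda$ is infinite, $B$ is not finite over $B^p=k^p[[X_1^p,\dots,X_n^p]]$. We interpose a ring. For a *cofinite* subset $\Gamma\subset\Lambda$ put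
$$k_\Gamma=k^p(\Gamma),\qquad B_\Gamma=k_\Gamma[[X_1^p,\dots,X_n^p]]\supset B^p,\qquad \Upsilon_\Gamma=X\cup(\Lambda\setminus\Gamma)\ \text{(a finite set)}.$$

**Example 3.2.** Let $k=\mathbb F_p(\lambda_1,\lambda_2,\dots)$ with $p$-basis $\Lambda=\{\lambda_1,\lambda_2,\dots\}$ and $\Gamma=\{\lambda_2,\lambda_3,\dots\}$. Then $k_\Gamma=\mathbb F_p(\lambda_1^p,\lambda_2,\lambda_3,\dots)$, $[k:k_\Gamma]=p$, and $k[[X]]$ is free of rank $p^2$ over $k_\Gamma[[X^p]]$ with basis $\lambda_1^iX^j$, $0\le i,j<p$.

Three facts will be used constantly.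

(i) $B$ is free over $B_\Gamma$ on the monomials in $\Upsilon_\Gamma$ with exponents $<p$. Indeed $k$ has the finite $k_\Gamma$-basis of monomials in $\Lambda\setminus\Gamma$ with exponents $<p$; expand coefficients in it and write each exponent vector as $p\beta+\gamma$, $0\le\gamma_i<p$. Hence $B=B_\Gamma[U_u:u\in\Upsilon_\Gamma]/(U_u^p-u^p)$, and a $B_\Gamma$-derivation $B\to M$ is the same as an arbitrary choice of its values on $\Upsilon_\Gamma$.

(ii) $B_\Gamma$ is faithfully flat over $B^p$: the regular sequence $X_1^p,\dots,X_n^p$ generates the maximal ideal of $B^p$ and is regular on $B_\Gamma$, so the local criterion applies.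

(iii) $\bigcap_\Gamma k_\Gamma=k^p$. Expand an element of $k$ over $k^p$ in monomials in $\Lambda$; it lies in $k_\Gamma$ if and only if only monomials in $\Gamma$ occur, and each element involves finitely many $\lambda$. The same holds for the intersection over $\Gamma\subset\Gamma_0$.

**Lemma 3.3.** Let $\{F_\Gamma\}$ be a downward directed family of subfields of a field $F$. Finitely many vectors in an $F$-vector space that are independent over $\bigcap F_\Gamma$ are independent over some $F_\Gamma$.

*Proof.* The rank over $F_\Gamma$ of the given vectors can only grow when $F_\Gamma$ shrinks. Choose $\Gamma$ with maximal rank $j$, and a maximal $F_\Gamma$-independent subset $e_1,\dots,e_j$. If a further vector remains, it is $\sum c_ie_i$ with $c_i\in F_\Gamma$. For each smaller $F_{\Gamma'}$ the rank is still $j$ and the $e_i$ are still independent, so the vector is also a combination of the $e_i$ over $F_{\Gamma'}$. By uniqueness $c_i\in F_{\Gamma'}$. By directedness $c_i\in\bigcap F_\Gamma$, a contradiction. $\square$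

**Lemma 3.4.** Let $\mathfrak q\in\operatorname{Spec}B$, $S_1=B/\mathfrak q$, $K_1=\operatorname{Frac}S_1$, $d=\dim S_1$, $S_{1,\Gamma}=\operatorname{im}(B_\Gamma\to S_1)\supset S_1^p$, $K_\Gamma=\operatorname{Frac}S_{1,\Gamma}$. There is a cofinite $\Gamma_0$ such that

(a) $\bigcap_{\Gamma\subset\Gamma_0}K_\Gamma=K_1^p$;

(b) $[K_1:K_\Gamma]=p^{\,d+|\Lambda\setminus\Gamma|}$ for $\Gamma\subset\Gamma_0$;

(c) $S_1^p\otimes_{B^p}B_\Gamma\to S_1$ is injective for $\Gamma\subset\Gamma_0$.

*Proof.* **Step 1: compare with a power series ring over which $S_1$ is finite.** Choose a system of parameters $x_1,\dots,x_d$ of $S_1$ with lifts $\xi_i\in\mathfrak m$. Then $S_1$ is finite over $A=k[[x_1,\dots,x_d]]$, and $A\to S_1$ is injective because the dimensions agree. Put $A_\Gamma=k_\Gamma[[x^p]]$, $L=\operatorname{Frac}A$, $L_\Gamma=\operatorname{Frac}A_\Gamma$. Since $\xi_i^p\in B^p\subset B_\Gamma$, we have $A_\Gamma\subset S_{1,\Gamma}$. The module $S_1$ is finite over $A$, hence over $A_\Gamma$. So its submodule $S_1^p[A_\Gamma]$ is finite over $A_\Gamma$ and therefore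 closed in $S_1$. It contains $k_\Gamma$ and the images of the $X_i^p$, hence it contains the image of $B_\Gamma$. The other inclusion is clear, so
$$S_{1,\Gamma}=S_1^p[A_\Gamma],\qquad K_\Gamma=K_1^pL_\Gamma. \tag{1}$$

**Step 2: $\bigcap L_\Gamma=L^p$.** Let $y=a/b\in\bigcap L_\Gamma$ with $a,b\in A$. Then $g=ab^{p-1}=yb^p$ lies in $A\cap L_\Gamma$. It is integral over the normal ring $A_\Gamma$, so $g\in\bigcap A_\Gamma=k^p[[x^p]]=A^p$ by (iii), and $y=g/b^p\in L^p$. The same argument works for $\Gamma$ ranging below a fixed $\Gamma_0$.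

**Step 3: proof of (a) and (b).** Let $e_1,\dots,e_l$ be a basis of $K_1^p$ over $L^p$; $l=[K_1^p:L^p]=[K_1:L]$. By Step 2 and Lemma 3.3 (for the subfields $L_\Gamma$ of $L$ and vectors in $K_1$) it is independent over some $L_{\Gamma_0}$, hence over $L_\Gamma$ for $\Gamma\subset\Gamma_0$. With (1), $K_\Gamma=\bigoplus_ie_iL_\Gamma$. An element of $\bigcap_{\Gamma\subset\Gamma_0}K_\Gamma$ has unique coefficients over $L_{\Gamma_0}$, which lie in every $L_\Gamma$, hence in $L^p$. This gives (a). Also $[K_\Gamma:L_\Gamma]=l=[K_1:L]$, so $[K_1:K_\Gamma]=[L:L_\Gamma]=p^{d+|\Lambda\setminus\Gamma|}$, which is (b).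

**Step 4: proof of (c).** The map $A\to B$, $x_i\mapsto\xi_i$, induces
$$\psi:S_1^p\otimes_{A^p}A_\Gamma\to S_1^p\otimes_{B^p}B_\Gamma .$$
We show that $\psi$ is surjective. Its target is a quotient ring of $B_\Gamma$. Modulo the elements $\xi_i^p$ it becomes $C\otimes_{B^p}B_\Gamma$ with $C=B^p/(\{b^p:b\in\mathfrak q\},\xi_1^p,\dots,\xi_d^p)$, which Frobenius identifies with $B/(\mathfrak q,\xi)$, of finite length. Some $(X^p)^N$ kills $C$, and $B_\Gamma/(X^p)^N=B^p/(X^p)^N\otimes_{k^p}k_\Gamma$, so $C\otimes_{B^p}B_\Gamma=C\otimes_{k^p}k_\Gamma$. This is generated over $k_\Gamma$ by finitely many images of elements of $S_1^p$. Since $A_\Gamma$ is complete and the target is separated for the $(\xi^p)$-adic topology, Nakayama's lemma for complete rings shows that these elements generate the target over $A_\Gamma$. So $\psi$ is surjective.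

The composite of $\psi$ with the map to $S_1$ is injective. By fact (ii) for $A$,
$$S_1^p\otimes_{A^p}A_\Gamma\subset K_1^p\otimes_{A^p}A_\Gamma\subset K_1^p\otimes_{L^p}L_\Gamma=\bigoplus e_iL_\Gamma\hookrightarrow K_1 ,$$
where the middle inclusion holds because $L^p\otimes_{A^p}A_\Gamma$ is a localization of $A_\Gamma$ inside $L_\Gamma$. Hence $\psi$ is bijective and (c) follows. $\square$

## 4. Derivations of $B$ with values in an arbitrary module

We shall have to compare derivations of $B$ with derivations into larger rings. The obstacle is that a derivation $\varepsilon:B\to M$ need not be determined by its values on $X\cup\Lambda$.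

**Example 4.1.** Let $k$ and $\Lambda$ be as in Example 3.2, $B=k[[X]]$, $L=\operatorname{Frac}B$, $f=\sum_{i\ge1}\lambda_iX^i$. The set $X\cup\Lambda$ is $p$-independent in $L$, because of the dual derivations $\partial_u$. If $f$ were in $L^p(X,\lambda_1,\dots,\lambda_r)$, then $\partial_{\lambda_{r+1}}f$ would be $0$; but it is $X^{r+1}$. So $\{f,X\}\cup\Lambda$ is $p$-independent, and some $\varepsilon\in\operatorname{Der}(L)$ kills $X$ and all of $\Lambda$ but has $\varepsilon f=1$.

What survives is this: *linear* constraints satisfied by all rows $(\partial_uf_1,\dots,\partial_uf_m)$ are inherited by every derivation. The proof needs Krull's intersection theorem for $\Omega_B$, which is not finitely generated in general. The next lemma replaces it.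

**Lemma 4.2.** For every finite $B$-module $N$, $\bigcap_i\mathfrak m^i(N\otimes_B\Omega_B)=0$.

*Proof.* **Step 1: $\Omega_B$ is flat.** By Popescu's theorem the regular $\mathbb F_p$-algebra $B$ is a filtered colimit of smooth $\mathbb F_p$-algebras $C_i$, so $\Omega_B=\varinjlim\Omega_{C_i}\otimes_{C_i}B$ is a filtered colimit of projective modules.

**Step 2: reduction to $N=B/\mathfrak q$.** Let $0\to N'\to N\to N''\to0$ be exact and suppose the claim holds for $N'$ and $N''$. An element of the intersection for $N$ maps to $0$ in $N''\otimes\Omega_B$. So, using flatness, for every $i$ it lies in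
$$(N'\otimes\Omega_B)\cap\mathfrak m^i(N\otimes\Omega_B)=(N'\cap\mathfrak m^iN)\otimes\Omega_B\subset\mathfrak m^{i-i_0}(N'\otimes\Omega_B)$$
by Artin–Rees. Hence it is $0$. A finite module has a filtration with quotients $B/\mathfrak q$, so we may take $N=S_1=B/\mathfrak q$, with the notation of Lemma 3.4.

**Step 3: it suffices to find one derivation for each element.** The $S_1$-module $S_1\otimes\Omega_B$ is flat, hence torsion free, so it embeds in $K_1\otimes\Omega_B$. Let $0\ne x\in S_1\otimes\Omega_B$. We look for $\varepsilon\in\operatorname{Der}(B,S_1)$ whose induced map $\ell_\varepsilon:S_1\otimes\Omega_B\to S_1$ has $\ell_\varepsilon(x)\ne0$. This suffices, since $\bigcap\mathfrak m^iS_1=0$. We use the exact sequence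
$$\mathfrak q/\mathfrak q^2\otimes K_1\to K_1\otimes\Omega_B\to\Omega_{K_1}\to0. \tag{2}$$

**Step 4: the case where the image $\bar x\in\Omega_{K_1}$ is nonzero.** Take a $p$-basis of $K_1$ inside $S_1$ (multiply by $p$-th powers of denominators). Then $\bar x=\sum_{i=1}^la_i\,dy_i$ with $a_1\ne0$ and $y_i\in S_1$ $p$-independent. The monomials in the $y_i$ with exponents $<p$ are independent over $K_1^p=\bigcap_{\Gamma\subset\Gamma_0}K_\Gamma$, so by Lemma 3.3 they are independent over some $K_\Gamma$. Since $K_1^p\subset K_\Gamma$, there is a $K_\Gamma$-derivation $\delta$ of $K_1$ with $\delta y_1=1$ and $\delta y_i=0$ for $i>1$. As $S_1$ is finite over $S_{1,\Gamma}$ and $\delta$ is $S_{1,\Gamma}$-linear, some $b\delta$ with $0\ne b\in S_1$ maps $S_1$ to $S_1$. Composing with $B\to S_1$ we get $\varepsilon$ with $\ell_\varepsilon(x)=ba_1\ne0$.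

**Step 5: the case $\bar x=0$.** By (2), $x$ is the image of some $0\ne g\in\mathfrak q/\mathfrak q^2\otimes K_1$. Take $\Gamma\subset\Gamma_0$ and restrict derivations to $\mathfrak q$:
$$\operatorname{Der}_{B_\Gamma}(B,K_1)\to\operatorname{Hom}_{K_1}(\mathfrak q/\mathfrak q^2\otimes K_1,K_1).$$
The kernel is $\operatorname{Der}_{K_\Gamma}(K_1)$. The source has dimension $|\Upsilon_\Gamma|=n+|\Lambda\setminus\Gamma|$ by fact (i). The kernel has dimension $\log_p[K_1:K_\Gamma]=d+|\Lambda\setminus\Gamma|$ by Lemma 3.4(b), since $K_1^p\subset K_\Gamma$. The target has dimension $\operatorname{ht}\mathfrak q=n-d$, since $B_{\mathfrak q}$ is regular. So restriction is surjective and some $\delta$ has $\delta(g)\ne0$. As $\delta$ is determined by its values on the finite set $\Upsilon_\Gamma$, some multiple $b\delta$, $0\ne b\in S_1$, has values in $S_1$, and it maps $x$ to $b\delta(g)\neq0$. $\square$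

For $f=(f_1,\dots,f_m)\in B^m$ let $H_B(f)\subset B^m$ be the submodule generated by all rows $(\delta f_1,\dots,\delta f_m)$, $\delta\in\operatorname{Der}(B)$. Write $\partial_uf=(\partial_uf_1,\dots,\partial_uf_m)$.

**Lemma 4.3.** $H_B(f)$ is generated by the rows $\partial_uf$, $u\in X\cup\Lambda$. For every $B$-module $M$ and every $\varepsilon\in\operatorname{Der}(B,M)$, $(\varepsilon f_1,\dots,\varepsilon f_m)$ lies in the image of $H_B(f)\otimes M\to M^m$.

*Proof.* Let $H_0$ be the span of the rows $\partial_uf$, $N=B^m/H_0$, and $\varphi=(df_1,\dots,df_m)\in B^m\otimes\Omega_B$. We show that $\varphi$ dies in $N\otimes\Omega_B$. Fix $i$ and write $f_j=g_j+h_j$ with $g_j\in k[X]$, $h_j\in\mathfrak m^{i+1}$. The module $\Omega_{k[X]}$ is free on the $dX$ and $d\lambda$, so $dg_j=\sum_u\partial_ug_j\,du$, a finite sum. Moreover $dh_j\in\mathfrak m^i\Omega_B$ and $\partial_uh_j\in\mathfrak m^i$. Hence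
$$\varphi\equiv\sum_u\partial_uf\otimes du\pmod{\mathfrak m^i(B^m\otimes\Omega_B)},$$
the sum over the finitely many $u$ with some $\partial_ug_j\ne0$. So the image of $\varphi$ in $N\otimes\Omega_B$ lies in $\mathfrak m^i(N\otimes\Omega_B)$ for all $i$, and is $0$ by Lemma 4.2. Thus $\varphi$ lies in the image of $H_0\otimes\Omega_B$. Apply $1\otimes\ell_\varepsilon$, where $\ell_\varepsilon:\Omega_B\to M$ is induced by $\varepsilon$: $(\varepsilon f_j)$ lies in the image of $H_0\otimes M$. For $M=B$ this says $H_B(f)\subset H_0$, so $H_B(f)=H_0$. $\square$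

## 5. The Jacobian ideal of a complete local ring

For a submodule $H\subset A^m$ let $I_s(H)$ be the ideal generated by the $s\times s$ minors of matrices with rows in $H$ (rows from a generating set suffice); $I_0=A$.

**Definition 5.1.** For a complete local ring $S$ of characteristic $p$ write $S=B/J$ with $B$ complete regular local of characteristic $p$, $f=(f_1,\dots,f_m)$ generating $J$, and $s=\dim B-\dim S$. The *Jacobian ideal* of $S$ is $\mathcal J(S)=I_s(H_B(f))S$.

**Example 5.2.** (a) Let $k$ be perfect and $S=k[[X,Y]]/(Y^2-X^3)$. Here $s=1$, $\Lambda=\emptyset$, and $\mathcal J(S)=(2y,3x^2)$. This is $(y,x^2)$ for $p\ge5$, $(x^2)$ for $p=2$, and $(y)$ for $p=3$.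

(b) Let $\lambda\in k\setminus k^p$ and $S=k[[X,Y]]/(f)$, $f=X^p-\lambda Y^p$. Take a $p$-basis containing $\lambda$. Then $\partial_Xf=\partial_Yf=0$, $\partial_\lambda f=-Y^p$, and the other $\partial_u f$ vanish. So $\mathcal J(S)=(y^p)$, whereas derivations over $k$ alone would give the zero ideal. The ring is a domain. Put $k'=k(\lambda^{1/p})$ and consider the kernel of $k[[X,Y]]\to k'[[Y]]$, $X\mapsto\lambda^{1/p}Y$. It is a height one prime, generated by a distinguished polynomial in $X$ dividing $f=(X-\lambda^{1/p}Y)^p$, hence by $(X-\lambda^{1/p}Y)^i$ for some $1\le i\le p$. For $i<p$ the coefficient $-i\lambda^{1/p}Y$ of $X^{i-1}$ is not in $k[[Y]]$, so $i=p$. Thus $S\subset\tilde S=k'[[y]]$. Moreover $y^{p-1}\tilde S\subset S$, as $\lambda^{i/p}y^{p-1}=x^iy^{p-1-i}$ for $0\le i<p$. As in Example 1.3, $y^{p-1}$ is good for $S$; hence so is $y^p\in\mathcal J(S)$.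

**Lemma 5.3.** $\mathcal J(S)$ is independent of choices. If $S$ is regular, $\mathcal J(S)=S$; otherwise $\mathcal J(S)\subset\mathfrak m_S$.

*Proof.* **Step 1: independence of the generators.** If $f_{m+1}=\sum b_jf_j$, then $\delta f_{m+1}\equiv\sum b_j\delta f_j$ mod $J$, so adding $f_{m+1}$ does not change $I_s$ modulo $J$. Compare two generating sets with their union.

**Step 2: reduction to $J\subset\mathfrak m^2$.** Let $f\in J\setminus\mathfrak m^2$. Choose parameters with $f$ as the first: $B=\bar B[[f]]$ with $\bar B=k[[X_2,\dots,X_n]]\cong B/f$. Let $\bar J\subset\bar B$ be the image of $J$. Each $y\in J$ is $\bar y+fy'$ with $\bar y\in\bar J$, and $\bar y=y-fy'\in J$; so $J=fB+\bar JB$. Let $f_2,\dots,f_m\in\bar B$ generate $\bar J$. If $\delta\in\operatorname{Der}(B)$, then $\bar B\subset B\xrightarrow{\delta}B\to\bar B$ is a derivation. Conversely each derivation of $\bar B$ extends coefficientwise to $B$ killing $f$, and $\partial_f$ has row $(1,0,\dots,0)$. So $H_B(f,f_2,\dots,f_m)$ modulo $f$ equals $\bar Be_1\oplus H_{\bar B}(f_2,\dots,f_m)$, whose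 $I_s$ is $I_{s-1}(H_{\bar B}(f_2,\dots,f_m))$. Since $s-1=\dim\bar B-\dim S$, the presentations $B$ and $\bar B$ give the same ideal. Repeat until $J\subset\mathfrak m^2$.

**Step 3: two minimal presentations are isomorphic.** Let $B=k[[X]]\to S$ and $B'\to S$ have kernels $J,J'$ in the squares of the maximal ideals. As $B'$ is $J'$-adically complete, $k\to S$ lifts to $k\to B'$ by Lemma 3.1. Lifting also the images of the $X_i$ we get $B\to B'$ over $S$. It is an isomorphism on residue fields and on cotangent spaces, since both agree with those of $S$. So it is surjective, and as both rings are domains of dimension $\operatorname{embdim}S$ it is an isomorphism, carrying $J$ onto $J'$.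

**Step 4: regularity.** If $S$ is regular take $J=0$, $s=0$. If not, take $J\subset\mathfrak m^2$; then $J\ne0$, so $s\ge1$, and all $\delta f_j\in\mathfrak m$. $\square$

We need to know how $\mathcal J$ behaves under localization followed by completion, and under flat maps with geometrically regular closed fibre. One inclusion is Lemma 4.3. The other needs derivations upstairs, and the next lemma produces them from regularity.

**Lemma 5.4.** Let $A$ be a complete regular local ring of characteristic $p$, $t_1,\dots,t_r\in A$, and suppose $A[T_1,\dots,T_r]/(T_i^p-t_i)$ is regular. Then there are $\eta_1,\dots,\eta_r\in\operatorname{Der}(A)$ with $\eta_i(t_j)=\delta_{ij}$.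

*Proof.* In the finite $A$-algebras below, $p$-th powers of all elements lie in the image of $A$, so there is one prime over the maximal ideal $\mathfrak m$ of $A$, and the algebras are local.

**Step 1: separate the $t_i$ that are $p$-independent modulo $\mathfrak m$.** Write $A=k[[Y_1,\dots,Y_d]]$ and let $\tau_i\in k$ be the residue of $t_i$, ordered so that $\tau_1,\dots,\tau_a$ is a maximal $p$-independent subset; extend it to a $p$-basis of $k$. For $j>a$ we have $\tau_j=\sum_\beta\bar b_{j\beta}^{\,p}\tau^\beta$, with monomials in $\tau_1,\dots,\tau_a$. Lift $\bar b_{j\beta}$ to $b_{j\beta}\in A$ and put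
$$z_j=t_j-\sum_\beta b_{j\beta}^pt^\beta\in\mathfrak m\qquad(j>a).$$

**Step 2: the $z_j$ are independent in $\mathfrak m/\mathfrak m^2$.** Let $A'=A[T_1,\dots,T_a]/(T_i^p-t_i)$. Modulo $\mathfrak mA'$ it is $k[T]/(T_i^p-\tau_i)$, a field $k'$. So its maximal ideal is $\mathfrak mA'$ and it is regular of dimension $d$. With $T'_j=T_j-\sum_\beta b_{j\beta}T^\beta$ we have $T_j'^p=z_j$, and the given ring is $A'[T'_j:j>a]/(T_j'^p-z_j)$, regular local of dimension $d$. It is the quotient of a regular local ring of dimension $d+(r-a)$, the localization of $A'[T'_j]$ at $\mathfrak n=(\mathfrak m,T')$, by the $r-a$ elements $T_j'^p-z_j$. The embedding dimension drops by $r-a$, so these elements are independent in the cotangent space. Since $T_j'^p$ lies in the square of the maximal ideal and $z_j\in\mathfrak mA'$, the $z_j$ are independent in $\mathfrak mA'/\mathfrak m^2A'=\mathfrak m/\mathfrak m^2\otimes_kk'$, hence in $\mathfrak m/\mathfrak m^2$.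

**Step 3: a matrix of rank $r$.** Apply $\partial_{\tau_1},\dots,\partial_{\tau_a},\partial_{Y_1},\dots,\partial_{Y_d}$ to $t_1,\dots,t_r$ and take residues mod $\mathfrak m$. For every derivation $\delta$, $\delta z_j$ is congruent mod $\mathfrak m$ to $\delta t_j$ minus a combination of $\delta t_1,\dots,\delta t_a$ with coefficients in $k$ independent of $\delta$. So column operations replace $t_j$ by $z_j$ for $j>a$. Since $\partial_{\tau_i}\mathfrak m\subset\mathfrak m$, the matrix becomes
$$\begin{pmatrix}I_a&0\\ *&(\partial_{Y_l}z_j)\end{pmatrix},$$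
of rank $a+(r-a)=r$ by Step 2. So $r$ of these derivations have a matrix $(\delta t_j)$ invertible over $A$; suitable combinations of them are the $\eta_i$. $\square$

**Lemma 5.5.** (a) If $S$ is complete local of characteristic $p$ and equidimensional and $\mathfrak Q\in\operatorname{Spec}S$, then $\mathcal J(\widehat{S_{\mathfrak Q}})=\mathcal J(S)\widehat{S_{\mathfrak Q}}$.

(b) Let $S\to S''$ be a flat local homomorphism of complete local rings of characteristic $p$, $k$ the residue field of $S$, and $F=S''/\mathfrak m_SS''$. Suppose $F\otimes_kk'$ is regular for every finite purely inseparable extension $k'/k$. Then $\mathcal J(S'')=\mathcal J(S)S''$.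

*Proof of (a).* Let $S=B/J$ and $B'=\widehat{B_{\mathfrak Q}}$, so $\widehat{S_{\mathfrak Q}}=B'/JB'$. All minimal primes of $J$ have height $s$, so $\dim B_{\mathfrak Q}-\dim S_{\mathfrak Q}=s$. Derivations of $B$ extend to $B'$, so $H_B(f)B'\subset H_{B'}(f)$. A derivation of $B'$ restricts to some $\varepsilon\in\operatorname{Der}(B,B')$, and Lemma 4.3 with $M=B'$ gives $H_{B'}(f)\subset H_B(f)B'$. So the two are equal; take $I_s$.

*Proof of (b).* Let $S=B/J$, $B=k[[X_1,\dots,X_n]]$, $\mathfrak m$ its maximal ideal, and $x_i\in S''$ the image of $X_i$.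

**Step 1: lift $S''$ to a regular ring flat over $B$.** With $k'=k$ we see that $F$ is complete regular local, $F=\ell[[Y]]$. By Lemma 3.1 for the ideal $\mathfrak m_SS''$, and lifting the $Y_i$, there is a homomorphism $F\to S''$ lifting $\operatorname{id}_F$. Put $B''=F[[X_1,\dots,X_n]]\to S''$, $X_i\mapsto x_i$. It is surjective, because modulo $(X)$ and $\mathfrak m_SS''=(x)S''$ it is the identity of $F$, and both sides are complete. By Lemma 3.1 for $B''$ and the kernel of $B''\to S''$, the map $k\to B\to S''$ lifts to $k\to B''$. With $X_i\mapsto X_i$ we get a local homomorphism $B\to B''$ lifting $B\to S''$. As $X_1,\dots,X_n$ is a regular sequence on $B''$, it is flat by the local criterion, and $B''/\mathfrak mB''=F$ as a $k$-algebra.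

**Step 2: $S''=B''/JB''$.** The surjection $B''/JB''\to S''$ of flat $S$-algebras is the identity of $F$ modulo $\mathfrak m_S$. Let $\mathfrak k$ be its kernel. Flatness of $S''$ gives $\mathfrak k\otimes_Sk=0$, so $\mathfrak k=0$ by Nakayama. Also $\dim B''-\dim S''=(\dim B+\dim F)-(\dim S+\dim F)=\dim B-\dim S$. So it remains to compare $H_{B''}(f)$ with $H_B(f)B''$.

**Step 3: the comparison.** Restricting derivations of $B''$ to $B$ and using Lemma 4.3 with $M=B''$, we get $H_{B''}(f)\subset H_B(f)B''$. For the converse it suffices by Lemma 4.3 to show $\partial_uf\in H_{B''}(f)$ for $u\in X\cup\Lambda$. Fix $i\ge1$ and write $f_j=g_j+h_j$ with $g_j\in k[X]$, $h_j\in\mathfrak m^{i+1}$. Choose $\lambda_1,\dots,\lambda_r\in\Lambda$ such that all coefficients of all $g_j$ lie in $k^p[\lambda_1,\dots,\lambda_r]$ and $u\in X\cup\{\lambda_1,\dots,\lambda_r\}$. The ring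
$$C=B''[T_1,\dots,T_r,V_1,\dots,V_n]/(T_i^p-\lambda_i,\ V_l^p-X_l)$$
is local, finite and free over $B''$, hence of dimension $\dim F+n$. The quotient $C/(V)C=F[T]/(T_i^p-\lambda_i)=F\otimes_kk(\lambda_1^{1/p},\dots,\lambda_r^{1/p})$ is regular of dimension $\dim F$ by hypothesis. So the maximal ideal of $C$ needs at most $\dim F+n$ generators, and $C$ is regular. By Lemma 5.4 there are derivations of $B''$ dual to the images of $\lambda_1,\dots,\lambda_r,X_1,\dots,X_n$; let $\eta_u$ be the one belonging to $u$. Derivations kill $p$-th powers, so $\eta_u(g_j)=\partial_ug_j$ in $B''$. Moreover $\eta_u(h_j)\in\mathfrak m^iB''$ and $\partial_uh_j\in\mathfrak m^i$. So $\partial_uf\in H_{B''}(f)+\mathfrak m^iB''^m$ for all $i$, and $\partial_uf\in H_{B''}(f)$ by Krull. $\square$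

## 6. Bounded powers of Jacobian elements are good

We return to Proposition 1.6. For a complete local ring $S$ a map $\theta:S\to S^p$ is too much to ask for. Looking at Step 2 there, a linear map to an intermediate ring $S_\Gamma$ is enough, provided $S_\Gamma$ is faithfully flat over $S^p$.

**Proposition 6.1.** For each $s\ge0$ there is $M=M(p,s)$ such that: if $S=B/J$ is complete local of characteristic $p$, reduced, equidimensional, with $s=\dim B-\dim S$, and $p^e\ge M$, then $a^{p^e}$ is good for $S$ for every $a\in\mathcal J(S)$.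

*Proof.* Define $a_0$ to be minimal with $p^{a_0}\ge\max(p,s(p-1))$, and
$$E=p^{a_0+s+1},\qquad M=1+E/p=1+p^{a_0+s}.$$

**Step 1: reduction to one minor.** By Lemma 4.3, $\mathcal J(S)$ is generated by the images $g$ of determinants $\det(\partial_{u_i}f_j)_{i,j\le s}$ with distinct $u_1,\dots,u_s\in X\cup\Lambda$ and $f_1,\dots,f_s\in J$. If $a=\sum b_ig_i$, then $a^{p^e}=\sum b_i^{p^e}g_i^{p^e}$. Good elements form an ideal, so it suffices that $g^M$ is good for each such $g$.

**Step 2: the intermediate ring.** Let $d=\dim S$ and $n=\dim B$. Choose $\Gamma$ with all $u_i\in\Upsilon_\Gamma$ and such that Lemma 3.4(b) and (c) hold for the finitely many minimal primes $\mathfrak q$ of $S$; each $S/\mathfrak q$ has dimension $d$. Put $S_\Gamma=\operatorname{im}(B_\Gamma\to S)\supset S^p$. Since $S$ is reduced, $S^p\subset\prod(S/\mathfrak q)^p$. By flatness of $B^p\to B_\Gamma$ and Lemma 3.4(c), $S^p\otimes_{B^p}B_\Gamma\to\prod S/\mathfrak q$ is injective. Hence $S^p\otimes_{B^p}B_\Gamma\cong S_\Gamma$, and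
$$S_\Gamma\ \text{is faithfully flat over}\ S^p. \tag{3}$$
Let $v_1,\dots,v_r$ be the elements of $\Upsilon_\Gamma$ other than the $u_i$; so $r=n+|\Lambda\setminus\Gamma|-s=d+|\Lambda\setminus\Gamma|$. Put $T=S_\Gamma[v_1,\dots,v_r]$; then $S=T[u_1,\dots,u_s]$.

**Step 3: $g^ES\subset T$, so that up to a power of $g$ the variables $u_i$ can be dropped.** Let $\Delta=\ker(S\otimes_TS\to S)$, generated by $\zeta_i=u_i\otimes1-1\otimes u_i$. Since $u_i^p\in T$, $\zeta_i^p=0$, so $\Delta^{s(p-1)+1}=0$. Write $f_j$ as a polynomial in the $u_i$ with coefficients in $B_\Gamma[v]$; these coefficients are killed by the $\partial_{u_i}$. This gives $\bar F_j\in T[U_1,\dots,U_s]$ with $\bar F_j(u)=0$ in $S$ and $(\partial\bar F_j/\partial U_i)(u)=\partial_{u_i}f_j$. By Taylor expansion,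
$$0=\bar F_j(u\otimes1)-\bar F_j(1\otimes u)\equiv\sum_i(1\otimes\partial_{u_i}f_j)\,\zeta_i\pmod{\Delta^2}.$$
Multiplying by the adjugate matrix, $(1\otimes g)\Delta\subset\Delta^2$. Iterating, $(1\otimes g)^{s(p-1)}\Delta\subset\Delta^{s(p-1)+1}=0$.

Let $G=g^{p^{a_0}}$, which lies in $S^p\subset T$ since $a_0\ge1$, and $\mathcal Q=S/T$. Under $S\otimes_TS\to\mathcal Q\otimes_TS$ the element $x\otimes1-1\otimes x$ goes to $\bar x\otimes1$, so $G$ kills $\mathcal Q\otimes_TS$. This $S$-module is generated by at most $p^s$ elements (monomials in the $u_i$ with exponents $<p$), so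
$$G^{p^s}\in\operatorname{Fitt}_0^S(\mathcal Q\otimes_TS)=\operatorname{Fitt}_0^T(\mathcal Q)S.$$
Write $G^{p^s}=\sum\phi_is_i$ with $\phi_i\in\operatorname{Fitt}_0^T(\mathcal Q)$, $s_i\in S$. Taking $p$-th powers and using $s_i^p\in T$, we get $G^{p^{s+1}}\in\operatorname{Fitt}_0^T(\mathcal Q)\subset\operatorname{Ann}_T(\mathcal Q)$. As $G^{p^{s+1}}=g^E$, the claim follows. Also $g^E\in S^p$.

**Step 4: $T$ is free over $S_\Gamma$ up to $g^p$.** Let $\mathcal P=S_\Gamma[V_1,\dots,V_r]/(V_i^p-v_i^p)$, free over $S_\Gamma$ with basis $V^\alpha$, $0\le\alpha_i<p$. Let $\pi:\mathcal P\to T$ be the surjection $V_i\mapsto v_i$ and $\mathfrak n=\ker\pi$. We claim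
$$g^p\mathfrak n=0. \tag{4}$$
Since $S^p\subset S_\Gamma\subset S$, $\operatorname{Spec}S\to\operatorname{Spec}S_\Gamma$ is bijective. The ring $S_\Gamma$ is reduced with minimal primes $\mathfrak q_\Gamma=\mathfrak q\cap S_\Gamma$, and $(S_\Gamma)_{\mathfrak q_\Gamma}=K_\Gamma$, the field of Lemma 3.4 for $\mathfrak q$. As $\mathcal P$ is free over a reduced ring, $\mathfrak n$ embeds in the product of its localizations at the $\mathfrak q_\Gamma$, so (4) may be checked there. If $g\in\mathfrak q$, then $g^p=0$ in $K_\Gamma$. If $g\notin\mathfrak q$, then $g^E$ is a unit in $K_\Gamma$, and Step 3 gives $T_{\mathfrak q_\Gamma}=S_{\mathfrak q_\Gamma}=\operatorname{Frac}(S/\mathfrak q)$. This has dimension $p^{d+|\Lambda\setminus\Gamma|}=p^r$ over $K_\Gamma$ by Lemma 3.4(b), which is also the rank of $\mathcal P$. So $\mathfrak n_{\mathfrak q_\Gamma}=0$.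

**Step 5: the map $\theta$ and the conclusion.** Define $\theta:S\to S_\Gamma$ by
$$\theta(x)=g^p\cdot(\text{coefficient of }V^0\text{ in }y),\qquad y\in\mathcal P,\ \pi(y)=g^Ex.$$
Such $y$ exists by Step 3, and by (4) the value does not depend on $y$. So $\theta$ is well defined and $S_\Gamma$-linear. Taking $y=g^E\in S_\Gamma$ we find $\theta(1)=g^{p+E}=(g^M)^p$. Let $z^p=\sum r_iy_i^p$ with $y_i\in I$, $r_i\in S$. As $z^p,y_i^p\in S_\Gamma$,
$$(g^Mz)^p=\sum\theta(r_i)\,y_i^p\in I^{(p)}S_\Gamma,$$
where $I^{(p)}=\{y^p:y\in I\}$ is an ideal of $S^p$. By (3), $I^{(p)}S_\Gamma\cap S^p=I^{(p)}$, so $(g^Mz)^p=y^p$ with $y\in I$. Since $S$ is reduced, $g^Mz=y\in I$. $\square$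

## 7. The Jacobian ideals of all completions come from one ideal

Let $R$ be an excellent domain of characteristic $p$. Each $\widehat{R_Q}$ is reduced, and it is equidimensional by Ratliff's theorem (a universally catenary local domain is formally equidimensional). We prove Theorem C.

For a finitely generated algebra over a perfect field one would write down a global Jacobian matrix. Here no base field is given over which $R$ is of finite type, and coefficient fields of the various $\widehat{R_Q}$ are unrelated choices. Two devices replace the global matrix. First, the ideals are compatible under generization, which controls everything away from a closed set $V(P)$. Second, near the generic point $P$ of that set, only a truncation modulo a power of $P$ matters, and modulo $P^{m+1}$ high $p$-th powers have *canonical* lifts.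

**Lemma 7.1 (generization).** Let $\mathfrak q\subset Q$ be primes of $R$, $\mathfrak j\subset R_{\mathfrak q}$ an ideal with $\mathfrak j\widehat{R_{\mathfrak q}}=\mathcal J(\widehat{R_{\mathfrak q}})$, and $\mathfrak Q\in\operatorname{Spec}\widehat{R_Q}$ over $\mathfrak q$. Then $\mathfrak j(\widehat{R_Q})_{\mathfrak Q}=\mathcal J(\widehat{R_Q})_{\mathfrak Q}$.

*Proof.* Let $S''$ be the completion of $(\widehat{R_Q})_{\mathfrak Q}$. The map $R_{\mathfrak q}\to(\widehat{R_Q})_{\mathfrak Q}$ is flat and local, hence so is the induced map $\widehat{R_{\mathfrak q}}\to S''$. (Modulo each power of the maximal ideal of $R_{\mathfrak q}$ it is flat, being a flat map followed by a completion; use the local criterion.) Its closed fibre is $\widehat C$, where $C=(\widehat{R_Q})_{\mathfrak Q}/\mathfrak q(\widehat{R_Q})_{\mathfrak Q}$ is a local ring of a formal fibre of $R_Q$. For $k'/\kappa(\mathfrak q)$ finite purely inseparable, $C\otimes k'$ is local, and regular by geometric regularity; so its completion $\widehat C\otimes k'$ is regular. By Lemma 5.5(b) and then (a),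 $\mathfrak jS''=\mathcal J(S'')=\mathcal J(\widehat{R_Q})S''$. Conclude by faithful flatness of $(\widehat{R_Q})_{\mathfrak Q}\to S''$. $\square$

Call an open $W\subset\operatorname{Spec}R$ *admissible* if there is a coherent ideal sheaf $\mathcal J_W$ on $W$ with $(\mathcal J_W)_Q\widehat{R_Q}=\mathcal J(\widehat{R_Q})$ for all $Q\in W$. Ideals of $R_Q$ are determined by their extensions to $\widehat{R_Q}$, so $\mathcal J_W$ is unique. Hence these sheaves glue and there is a largest admissible open set $U$. By Lemma 5.3 the unit ideal works on $\operatorname{Reg}R$, which is open by J-2 and contains the generic point, so $U\supset\operatorname{Reg}R\ne\emptyset$. This also gives the uniqueness in Theorem C.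

Suppose $U\ne\operatorname{Spec}R$ and let $P$ be the generic point of an irreducible component of the complement. *Shrinking* means replacing $R$ by $R_g$ with $g\notin P$, and $U$ by $U\cap\operatorname{Spec}R_g$. After shrinking, $\operatorname{Spec}R\setminus U=V(P)$. We show that after further shrinking all of $\operatorname{Spec}R$ is admissible. This contradicts maximality of $U$.

**Step 1: a first approximation $\mathfrak b$, correct away from $V(P)$.** Let $\mathfrak b=\ker(R\to\Gamma(U,\mathcal O_U/\mathcal J_U))$. With $\iota:U\to\operatorname{Spec}R$ the inclusion, $\mathfrak b$ corresponds to the kernel of $\mathcal O\to\iota_*(\mathcal O_U/\mathcal J_U)$, which is quasi-coherent; so $\mathfrak b|_U=\mathcal J_U$. Also $0:_{R/\mathfrak b}P=0$: if $Pa\subset\mathfrak b$, then $a$ vanishes in $\mathcal O_U/\mathcal J_U$, because $P$ generates the unit ideal on $U$.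

Let $Q\in V(P)$. By flatness $0:_{\widehat{R_Q}/\mathfrak b\widehat{R_Q}}P=0$. A prime of $\widehat{R_Q}$ not containing $P$ lies over a point of $U$, so by Lemma 7.1 the ideals $\mathcal J(\widehat{R_Q})$ and $\mathfrak b\widehat{R_Q}$ agree at it. Hence $(\mathcal J(\widehat{R_Q})+\mathfrak b\widehat{R_Q})/\mathfrak b\widehat{R_Q}$ is killed by a power of $P$, and so it is $0$. Likewise $\mathfrak b\widehat{R_Q}/\mathcal J(\widehat{R_Q})$ is killed by a power of $P$:
$$P^i\mathfrak b\widehat{R_Q}\subset\mathcal J(\widehat{R_Q})\subset\mathfrak b\widehat{R_Q}\qquad\text{for some } i \text{ depending on } Q. \tag{5}$$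

**Step 2: the candidate $\mathfrak J$, correct also at $P$.** For $Q=P$ fix $j$ with $P^j\mathfrak b\widehat{R_P}\subset\mathcal J(\widehat{R_P})\subset\mathfrak b\widehat{R_P}$. As $\mathfrak bR_P/P^j\mathfrak bR_P$ has finite length, completion does not change its submodules. So there is $\mathfrak j\subset R_P$ with $\mathfrak j\widehat{R_P}=\mathcal J(\widehat{R_P})$ and $P^j\mathfrak bR_P\subset\mathfrak j\subset\mathfrak bR_P$. Put
$$\mathfrak J=\{a\in\mathfrak b:a/1\in\mathfrak j\},\qquad\text{so}\quad P^j\mathfrak b\subset\mathfrak J\subset\mathfrak b,\quad \mathfrak JR_P=\mathfrak j.$$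
By Artin–Rees fix $m\ge1$ with $P^m\cap\mathfrak b\subset P^{j+1}\mathfrak b$. All this persists under shrinking and flat base change.

**Step 3: the candidate is correct modulo $P^m$ near $P$.** The aim is this claim: *after shrinking,*
$$\mathcal J(\widehat{R_Q})+P^m\widehat{R_Q}=\mathfrak J\widehat{R_Q}+P^m\widehat{R_Q}\qquad\text{for all }Q\in V(P). \tag{6}$$
We shall construct finitely many equations over a neighborhood of $P$ that describe every $\widehat{R_Q}$ modulo $P^{m+1}$.

**Step 3a: a truncated coefficient field at $P$.** Let $D=R/P$, $\kappa=\operatorname{Frac}D$, $P=(x_1,\dots,x_n)$, $s=n-\operatorname{ht}P$, and choose $e$ with $p^e\ge m+1$ (so $e\ge1$). For $a\in D$ with lift $\tilde a\in R$, the class of $\tilde a^{p^e}$ in $R/P^{m+1}$ depends only on $a$, since $(\tilde a+y)^{p^e}=\tilde a^{p^e}+y^{p^e}$ and $y^{p^e}\in P^{m+1}$ for $y\in P$. So $a^{p^e}\mapsto\tilde a^{p^e}$ is a ring homomorphism $D^{p^e}\to R/P^{m+1}$, and likewise $\kappa^{p^e}\to R_P/P^{m+1}R_P$. Choose a $p$-basis $\Lambda_0$ of $\kappa$ consisting of images of elements $\tilde\lambda\in R$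 (multiply by $p$-th powers of denominators). As $\kappa=\kappa^{p^e}[T_\lambda]/(T_\lambda^{p^e}-\lambda^{p^e})$, we get a ring homomorphism $\sigma:\kappa\to R_P/P^{m+1}R_P$, $\lambda\mapsto\tilde\lambda$, lifting $\operatorname{id}_\kappa$.

**Step 3b: equations at $P$.** For $0\le i\le m$ let $\mathcal G_i=\ker(D[X_1,\dots,X_n]_i\to P^i/P^{i+1})$, $X^\alpha\mapsto x^\alpha$; note $\mathcal G_0=0$. Choose forms $\Phi_1,\dots,\Phi_l$ over $\kappa$, $\Phi_j\in\mathcal G_{i_j}\otimes\kappa$ with $i_j\le m$, such that those with $i_j=i$ generate $\mathcal G_i\otimes\kappa$ for each $i\le m$. There are polynomials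
$$f_j=\Phi_j+\sum_{i_j<|\alpha|\le m}c_{j,\alpha}X^\alpha\in\kappa[X]\quad\text{with}\quad f_j^\sigma(x)=0\ \text{in}\ R_P/P^{m+1}R_P.$$
Indeed $\Phi_j^\sigma(x)\in P^{i_j+1}$, and any $y=\sum_{|\alpha|=i}y_\alpha x^\alpha$ is congruent to $\sum\sigma(\bar y_\alpha)x^\alpha$ modulo $P^{i+1}$. So we can cancel degree by degree, up to degree $m$.

**Step 3c: spreading the equations out.** The $f_j$ are finitely many polynomials, so all their coefficients lie in $\kappa^{p^e}[\bar t_1,\dots,\bar t_r]$ with finitely many $\bar t_i\in\Lambda_0$; let $t_i\in R$ be the chosen lifts. Put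
$$\mathcal E=D^{p^e}[T_1,\dots,T_r]/(T_i^{p^e}-\bar t_i^{\,p^e}),$$
free over $D^{p^e}$ on the $T^\beta$ with all $\beta_i<p^e$. As the $\bar t_i$ are $p$-independent in $\kappa$, the map $\mathcal E\to D\subset\kappa$, $T_i\mapsto\bar t_i$, is injective. Also $\mathcal E$ maps to $R/P^{m+1}$ by $a^{p^e}\mapsto\tilde a^{p^e}$, $T_i\mapsto t_i$, compatibly with $\sigma$. After shrinking, the following hold.

1. $f_j\in\mathcal E[X]$, say $f_j=\sum_{\alpha,\beta}a_{j\alpha\beta}^{p^e}T^\beta X^\alpha$ with $a_{j\alpha\beta}\in D$ and all $\beta_i<p^e$, and $f_j(t,x)=0$ in $R/P^{m+1}$. For this, invert finitely many denominators, and then an element outside $P$ killing the finitely many classes $f_j(t,x)$, which vanish in $R_P/P^{m+1}R_P$. Because $\mathcal E\subset\kappa$, the expansion is unique; so $a_{j\alpha\beta}=0$ for $|\alpha|<i_j$, and $\Phi_j=\sum_{|\alpha|=i_j}\sum_\beta a_{j\alpha\beta}^{p^e}\bar t^\beta X^\alpha$.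
2. $\Phi_j\in\mathcal G_{i_j}$, and the $\Phi_j$ with $i_j=i$ generate $\mathcal G_i$ over $D$ for each $i\le m$. (The $\mathcal G_i$ are finitely generated.)
3. $D$ is regular, and so is $D[T]/(T_i^p-\bar t_i)$. The latter is free over $D$ and embeds in the field $\kappa[T]/(T_i^p-\bar t_i)$, so it is a domain finite over $D$. Its singular locus is closed and proper by J-2, so its image in $\operatorname{Spec}D$ is closed and proper.

**Step 3d: the ideal $\mathfrak h$ that the equations define.** For $w\in\{T_1,\dots,T_r,X_1,\dots,X_n\}$ let $a_{w,j}\in R/P^m$ be the class of $(\partial f_j/\partial w)(t,x)$. The $D^{p^e}$-derivations $\partial/\partial T_i$ of $\mathcal E$ are well defined because $e\ge1$. Let $\mathfrak h\supset P^m$ be the ideal of $R$ with $\mathfrak h/P^m=I_s$ of the matrix $(a_{w,j})$. We shall prove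
$$\mathcal J(\widehat{R_Q})+P^m\widehat{R_Q}=\mathfrak h\widehat{R_Q}\qquad\text{for all }Q\in V(P). \tag{7}$$
This implies (6). Taking $Q=P$ gives $\mathfrak hR_P=\mathfrak JR_P+P^mR_P$, so after shrinking $\mathfrak h=\mathfrak J+P^m$; then (7) for all $Q$ is (6). In Steps 3e to 3g we prove (7) for a fixed $Q\in V(P)$.

**Step 3e: a presentation of $\widehat{R_Q}$ adapted to $P$.** The ring $\hat D:=\widehat{D_Q}=\widehat{R_Q}/P\widehat{R_Q}$ is complete regular, $\hat D=k[[Y]]$. As $\widehat{R_Q}$ is $P$-adically complete, we can lift $k$ by Lemma 3.1 and then the $Y_i$, to get a ring homomorphism $\sigma':\hat D\to\widehat{R_Q}$ lifting $\operatorname{id}_{\hat D}$. Let $B=\hat D[[X_1,\dots,X_n]]\to\widehat{R_Q}$ be $\sigma'$ on $\hat D$ and $X_i\mapsto x_i$. It is surjective, as it is so modulo $(X)$ and $P$ and both sides are complete. Let $J$ be its kernel. Since $R$ is a catenary domain,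
$$\dim B-\dim\widehat{R_Q}=\dim D_Q+n-\dim R_Q=n-\operatorname{ht}P=s.$$
Choose $t'_i\in B$ mapping to $t_i\in\widehat{R_Q}$; then $t'_i\equiv\bar t_i$ mod $(X)$. Put $F_j=\sum a_{j\alpha\beta}^{p^e}t'^\beta X^\alpha\in B$. Since $\sigma'(a)$ lifts $a$, $\sigma'(a)^{p^e}\equiv\tilde a^{p^e}$ mod $P^{m+1}$. So $F_j$ maps to $f_j(t,x)=0$ in $\widehat{R_Q}/P^{m+1}\widehat{R_Q}$, although $\sigma'$ is unrelated to $\sigma$. Hence there is $G_j\in(X)^{m+1}$ with $F_j-G_j\in J$. Since $a_{j\alpha\beta}=0$ for $|\alpha|<i_j$, $t'\equiv\bar t$ mod $(X)$ and $i_j\le m$, we have $F_j-G_j\in(X)^{i_j}$, with degree $i_j$ form $\Phi_j$.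

**Step 3f: $J$ is generated by the $F_j-G_j$ and $J\cap(X)^{m+1}$.** Let $y\in J\cap(X)^i$ with $0\le i\le m$. Its degree $i$ form in $\hat D[X]_i$ maps to $0$ in $P^i\widehat{R_Q}/P^{i+1}\widehat{R_Q}=(P^i/P^{i+1})\otimes_D\hat D$. By flatness of $\hat D$ over $D$ it lies in $\mathcal G_i\otimes_D\hat D=\sum_{i_j=i}\hat D\Phi_j$. Subtracting a $\hat D$-combination of the $F_j-G_j$ with $i_j=i$ moves $y$ into $J\cap(X)^{i+1}$. Iterate from $i=0$ to $i=m$. So $J$ is generated by the $F_j-G_j$ and finitely many $g_1,\dots,g_v\in J\cap(X)^{m+1}$.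

**Step 3g: the rows of the Jacobian matrix modulo $P^m$.** For $\delta\in\operatorname{Der}(B)$ we have $\delta g_i\in(X)^m$, $\delta G_j\in(X)^m$ and $\delta(a^{p^e})=0$. So in $\widehat{R_Q}/P^m\widehat{R_Q}$ the row of $\delta$ on the generators of $J$ is
$$\sum_w\delta(w)\,(a_{w,1},\dots,a_{w,l},0,\dots,0),$$
where in $\delta(w)$ the symbols $T_i,X_i$ stand for $t'_i,X_i\in B$. Conversely there are $\delta_w\in\operatorname{Der}(B)$ dual to $t'_1,\dots,t'_r,X_1,\dots,X_n$. Indeed $\hat D[T]/(T_i^p-\bar t_i)$ is the completion of the local ring $D_Q[T]/(T_i^p-\bar t_i)$, which is regular by item 3 of Step 3c. So it is regular, and by Lemma 5.4 there are $\eta_i\in\operatorname{Der}(\hat D)$ with $\eta_i(\bar t_j)=\delta_{ij}$. Extend them coefficientwise to $B$. Modulo $(X)$ the matrix of $\eta_1,\dots,\eta_r,\partial_{X_1},\dots,\partial_{X_n}$ on $(t',X)$ is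
$$\begin{pmatrix}I&0\\ *&I\end{pmatrix},$$
so it is invertible over $B$, and suitable combinations are the $\delta_w$. Hence $H_B$ has image in $(\widehat{R_Q}/P^m\widehat{R_Q})^{l+v}$ exactly the span of the rows $(a_{w,1},\dots,a_{w,l},0,\dots,0)$. Taking $I_s$ proves (7), hence (6).

**Step 4: from correct modulo $P^m$ to correct.** Let $Q\in V(P)$. By (5) and Step 2, both $\mathcal J(\widehat{R_Q})$ and $\mathfrak J\widehat{R_Q}$ lie in $\mathfrak b\widehat{R_Q}$. Intersecting (6) with $\mathfrak b\widehat{R_Q}$, by the modular law and flatness,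
$$\mathcal J(\widehat{R_Q})+(P^m\cap\mathfrak b)\widehat{R_Q}=\mathfrak J\widehat{R_Q}+(P^m\cap\mathfrak b)\widehat{R_Q}. \tag{8}$$
Since $P^m\cap\mathfrak b\subset P^{j+1}\mathfrak b$, this gives
$$P^j\mathfrak b\widehat{R_Q}\subset\mathfrak J\widehat{R_Q}\subset\mathcal J(\widehat{R_Q})+P\cdot P^j\mathfrak b\widehat{R_Q},$$
and Nakayama gives $P^j\mathfrak b\widehat{R_Q}\subset\mathcal J(\widehat{R_Q})$. The exponent $i$ in (5) may thus be taken equal to $j$ for all $Q$. Now $(P^m\cap\mathfrak b)\widehat{R_Q}\subset P^{j+1}\mathfrak b\widehat{R_Q}$ lies in both ideals, and (8) reads $\mathcal J(\widehat{R_Q})=\mathfrak J\widehat{R_Q}$. For $Q\notin V(P)$, $P^j\mathfrak b\subset\mathfrak J\subset\mathfrak b$ gives $\mathfrak J_Q=\mathfrak b_Q=(\mathcal J_U)_Q$. So the shrunken spectrum, a neighborhood of $P$, is admissible by means of $\mathfrak J$: a contradiction.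

**Step 5: the zero set.** Hence $U=\operatorname{Spec}R$, and $\mathcal J_R$ exists. By Lemma 5.3, $\mathcal J_R\subset Q$ if and only if $\widehat{R_Q}$ is not regular, if and only if $R_Q$ is not regular. So $V(\mathcal J_R)$ is the singular locus. This proves Theorem C. $\square$

## 8. Proofs of Theorems A and B

*Proof of Theorem A.* **Step 1: a suitable $c$ exists.** The singular locus of $R$ is closed by J-2 and contains no minimal prime, since $R$ is reduced. So by prime avoidance its ideal contains an element $c\in R^\circ$, and $R_c$ is regular.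

**Step 2: one power of $c$ lies in all Jacobian ideals.** Let $c\in R^\circ$ with $R_c$ regular. By Lemmas 2.1 and 2.2 we may assume that $R$ is a domain, and must find $N\ge1$ with $c^N$ good for all $\widehat{R_Q}$. By Theorem C, $V(\mathcal J_R)\subset V(c)$, so $c^{N_0}\in\mathcal J_R$ for some $N_0\ge1$. Hence $c^{N_0}\in\mathcal J(\widehat{R_Q})$ for all $Q$.

**Step 3: the embedding codimension is bounded.** Present $\widehat{R_Q}=B/J$ with $J$ in the square of the maximal ideal. Then $s_Q:=\dim B-\dim R_Q=\operatorname{embdim}R_Q-\dim R_Q$. Let $P=(x_1,\dots,x_n)$ be any prime. For $Q$ in the nonempty open subset of $V(P)$ where $R/P$ is regular, the maximal ideal of $R_Q$ is generated by $n+\dim(R/P)_Q$ elements, so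
$$s_Q\le\dim(R/P)_Q+n-\dim R_Q=n-\operatorname{ht}P.$$
Thus every nonempty closed subset of $\operatorname{Spec}R$ contains a nonempty relatively open subset on which $s_Q$ is bounded: take $V(P)$ an irreducible component and remove the other components. By Noetherian induction $s_Q$ is bounded on $\operatorname{Spec}R$.

**Step 4: conclusion.** Choose $p^e\ge M(p,s)$ for the finitely many occurring $s=s_Q$. As $\widehat{R_Q}$ is reduced and equidimensional, Proposition 6.1 shows that $c^{N_0p^e}$ is good for $\widehat{R_Q}$ for every $Q$. Take $N=N_0p^e$; by Lemmas 2.1 and 2.2 this proves Theorem A. In the domain case $L=2N+1$, and in general $N$ is replaced by the exponent from Lemma 2.2. $\square$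

In particular every reduced excellent ring of finite Krull dimension and characteristic $p$ has a test element.

*Proof of Theorem B.* Let $\mathfrak n$ be the nilradical of $R$.

**Step 1: the condition is necessary.** Let $c$ be a test element. If $z\in\mathfrak n$, then $z^q=0$ for $q\gg0$, so $z\in(0)^*$, and the condition at $q=1$ gives $cz=0$. So $c\,\mathfrak n=0$. Since $c\in R^\circ$, $\mathfrak n_{\mathfrak p}=0$ for each minimal prime $\mathfrak p$. So $R_{\mathfrak p}$ is reduced, local and of dimension $0$, hence a field.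

**Step 2: the condition is sufficient.** If all $R_{\mathfrak p}$ are fields, then $\mathfrak n_{\mathfrak p}=0$. As $\mathfrak n$ is finitely generated, $\operatorname{Ann}(\mathfrak n)$ lies in no minimal prime. By prime avoidance choose $b\in R^\circ\cap\operatorname{Ann}(\mathfrak n)$. The ring $R/\mathfrak n$ is reduced and excellent, so by Theorem A there is $c_0\in R^\circ$ whose image is a test element of $R/\mathfrak n$. If $z\in I^*$, its image lies in $(I(R/\mathfrak n))^*$, so $c_0z^q\in I^{[q]}+\mathfrak n$ and $bc_0z^q\in I^{[q]}$ for all $q\ge1$. Since $bc_0\in R^\circ$, it is a test element. $\square$
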